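\title{A Cartier-operator obstruction to generating the tame automorphism group in positive characteristic}

\begin{abstract}
Let $q$ be a power of a prime $p$. The single shear $(x+(yz)^{q-1},y,z)$ and the affine group $\mathrm{Aff}_3(\mathbb F_q)$ generate a subgroup of the tame automorphism group $\mathrm{TA}_3(\mathbb F_q)$ which, for every $m\ge1$, is known to induce the same permutations of $\mathbb F_{q^m}^3$ as $\mathrm{TA}_3(\mathbb F_q)$. We prove the conjecture that this subgroup is nevertheless different from $\mathrm{TA}_3(\mathbb F_q)$, for every $q$: it does not contain $(x+(yz)^{pq-1},y,z)$. The proof attaches to an automorphism a closed differential form, in the manner of a flux homomorphism, and iterates the Cartier operator on it. In $n\ge2$ variables over any field of characteristic $p$, the method gives an increasing chain of subgroups, each meeting the tame group in a subgroup of infinite index, such that every set of tame automorphisms of bounded degree lies in one of them. Over infinite fields it gives an exact criterion for a set of shears to generate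 the tame group together with the affine group.
\end{abstract}

\section{The question and the results}

For a field $k$ and $n\ge2$ let $\mathrm{GA}_n(k)$ be the group of polynomial automorphisms of $k^n$: polynomial maps $F=(F_1,\dots,F_n)$ with $F_i\in k[x_1,\dots,x_n]$ that have a polynomial inverse. Here $F$ is the tuple of polynomials, not merely the function on $k^n$ it defines, and composition is by substitution. Equivalently, these maps correspond to the $k$-algebra automorphisms of $k[x_1,\dots,x_n]$. The simplest ones are the affine automorphisms $v\mapsto Av+b$ with $A\in \mathrm{GL}_n(k)$ and $b\in k^n$, which form the group $\mathrm{Aff}_n(k)$, and the shears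
\[
e_f=(x_1+f(x_2,\dots,x_n),\,x_2,\dots,x_n),\qquad f\in k[x_2,\dots,x_n].
\]
Together they generate the \emph{tame} group $\mathrm{TA}_n(k)=\langle \mathrm{Aff}_n(k),\ e_f\ (\text{all } f)\rangle$. How many shears are needed?

Let $k=\mathbb F_q$ and $n=3$, with coordinates $x,y,z$, and put
\[
G_q=\big\langle (x+(yz)^{q-1},y,z),\ \mathrm{Aff}_3(\mathbb F_q)\big\rangle\subseteq \mathrm{TA}_3(\mathbb F_q).
\]
For $m\ge1$ let $\pi_{q^m}$ be the homomorphism sending $F\in\mathrm{GA}_3(\mathbb F_q)$ to the permutation of $\mathbb F_{q^m}^3$ that $F$ induces. It is known that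
\begin{equation}\label{eq:known}
\pi_{q^m}G_q=\pi_{q^m}\mathrm{TA}_3(\mathbb F_q)\qquad\text{for all prime powers $q$ and all } m\ge1 .
\end{equation}
So one shear is enough as far as the permutations over any single finite extension of $\mathbb F_q$ can tell. The following conjecture comes from \cite{Bochum}: \emph{for every prime power $q$, $G_q\neq\mathrm{TA}_3(\mathbb F_q)$.}

The conjecture is the answer one would guess: $\mathrm{Aff}_3(\mathbb F_q)$ is finite, so $G_q$ is finitely generated, and $\mathrm{TA}_3(\mathbb F_q)$ looks too large for that. But an invariant is needed to separate the two groups. By \eqref{eq:known}, no invariant that depends only on $\pi_{q^m}F$ for a single $m$ can do so. Bounding degrees does not work directly either, as the case $q=2$ shows. Take the shears $A=(x+yz,y,z)$ and $B_g=(x,y+g(z),z)$. Composing from right to left, one finds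
\[
A^{-1}\circ B_g^{-1}\circ A\circ B_g=(x+z\,g(z),\,y,\,z).
\]
With $g=z$ (an affine $B_g$) this puts $(x+z^2,y,z)$ into $G_2$. Conjugating with the exchange of $x$ and $y$ gives $(x,y+z^2,z)\in G_2$, and the commutator with $g=z^2$ then gives $(x+z^3,y,z)\in G_2$. Continuing in this way, $(x+z^m,y,z)\in G_2$ for all $m\ge 1$. The generators have degree at most $2$, yet $G_2$ contains shears of every degree. We shall see that it does not contain $(x+y^3z^3,y,z)$.

\begin{theorem}\label{thm:A}
For every prime power $q$ we have $G_q\neq \mathrm{TA}_3(\mathbb F_q)$. In fact $(x+(yz)^{pq-1},y,z)\notin G_q$, where $p$ is the characteristic of $\mathbb F_q$.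
\end{theorem}

The proof works in any dimension $n\ge2$ and over any field $k$ of characteristic $p>0$. For such $k$ put
\[
\varepsilon_j=e_f\quad\text{with } f=(x_2\cdots x_n)^{p^j-1},\qquad j\ge1 .
\]
The degree of an automorphism is the maximum of the degrees of its components.

\begin{theorem}\label{thm:B}
Let $k$ be a field of characteristic $p>0$ and $n\ge2$. There are subgroups $K_1\subseteq K_2\subseteq\cdots$ of $\mathrm{GA}_n(k)$ with the following properties.
\begin{enumerate}
\item[(1)] $\mathrm{Aff}_n(k)\subseteq K_j$ for $j\ge2$, and also for $j=1$ unless $(n,p)=(2,2)$.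
\item[(2)] $e_f\in K_j$ if and only if $f$ has no monomial $x_2^{a_2}\cdots x_n^{a_n}$ with all $a_i\equiv-1\pmod{p^j}$. In particular $\varepsilon_j\in K_{j+1}\setminus K_j$.
\item[(3)] Every $F\in\mathrm{TA}_n(k)$ of degree at most $d$ lies in $K_j$ whenever $nd<(n-1)p^j$. Hence $\mathrm{TA}_n(k)=\bigcup_j\big(K_j\cap\mathrm{TA}_n(k)\big)$, a strictly increasing union.
\item[(4)] $K_j\cap\mathrm{TA}_n(k)$ has infinite index in $\mathrm{TA}_n(k)$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:B}
Let $k$ and $n$ be as in Theorem~\ref{thm:B}.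
\begin{enumerate}
\item[(1)] If $S\subseteq\mathrm{TA}_n(k)$ has bounded degree, in particular if $S$ is finite, then $\langle\mathrm{Aff}_n(k)\cup S\rangle$ has infinite index in $\mathrm{TA}_n(k)$; in particular it is not $\mathrm{TA}_n(k)$.
\item[(2)] If $(n,p,j)\ne(2,2,1)$, then $\varepsilon_j$, which has degree $(n-1)(p^j-1)$, is not in the group generated by $\mathrm{Aff}_n(k)$ and all $e_f$ with $\deg f<(n-1)(p^j-1)$. This bound is sharp, because $\varepsilon_j$ itself is an $e_f$ with $\deg f=(n-1)(p^j-1)$.
\end{enumerate}
\end{corollary}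

Over infinite fields the groups $K_j$ are the only obstruction to generation by shears.

\begin{theorem}\label{thm:C}
Let $k$ be an infinite field of characteristic $p>0$, $n\ge2$, and $\mathcal F\subseteq k[x_2,\dots,x_n]$. Then $\langle\mathrm{Aff}_n(k),\,e_f\ (f\in\mathcal F)\rangle=\mathrm{TA}_n(k)$ if and only if for every $j\ge1$ some $f\in\mathcal F$ contains a monomial all of whose exponents are $\equiv-1\pmod{p^j}$. In particular, for a set $J$ of positive integers, $\langle\mathrm{Aff}_n(k),\ \varepsilon_j\ (j\in J)\rangle=\mathrm{TA}_n(k)$ if and only if $J$ is infinite.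
\end{theorem}

Section~\ref{sec:crossed} introduces the differential form attached to an automorphism and shows, in the smallest case, what its exactness detects and why exactness alone does not settle the conjecture. Section~\ref{sec:cartier} constructs the Cartier operator, with proofs; it turns exactness into the first of infinitely many conditions. These conditions define the groups $K_j$ in Section~\ref{sec:groups}. The theorems are then proved in Sections~\ref{sec:A}--\ref{sec:C}.

\section{A closed form attached to an automorphism}\label{sec:crossed}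

\subsection{The crossed homomorphism}
Let $k$ be a field of characteristic $p>0$ and $R=k[x_1,\dots,x_n]$, $n\ge2$. Recall that $\Omega^1$ is the free $R$-module on $dx_1,\dots,dx_n$, that $da=\sum_i(\partial a/\partial x_i)\,dx_i$, and that $\Omega^\bullet=\Lambda_R^\bullet\Omega^1$ carries the differential $d(a\,dx_{i_1}\wedge\cdots\wedge dx_{i_s})=da\wedge dx_{i_1}\wedge\cdots\wedge dx_{i_s}$. It satisfies $d^2=0$ and the graded Leibniz rule. A form $\omega$ is \emph{closed} if $d\omega=0$ and \emph{exact} if $\omega=d\eta$ for some $\eta$. A polynomial map $F$ has a pullback $F^*$ on $\Omega^\bullet$, the $k$-algebra homomorphism with $x_i\mapsto F_i$ and $dx_i\mapsto dF_i$. It commutes with $d$, and $(F\circ G)^*=G^*F^*$.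

We want an invariant of $F$ that recovers $f$ when $F=e_f$, that is additive under composition up to an action, and that is a differential form, so that polynomial substitutions act on it. Let
\[
\alpha=x_1\,dx_2\wedge\cdots\wedge dx_n,\qquad \omega_0=d\alpha=dx_1\wedge\cdots\wedge dx_n .
\]
For $F\in\mathrm{GA}_n(k)$ we have $F^*\omega_0=J_F\,\omega_0$, where $J_F$ is the Jacobian determinant. Applying $(F\circ G)^*=G^*F^*$ to $\omega_0$ gives $J_{F\circ G}=G^*(J_F)\,J_G$. Taking $G=F^{-1}$, we see that $J_{F^{-1}}$ is a unit of $R$. Hence the Jacobian determinants of all automorphisms lie in $k^*$, and $J_{F\circ G}=J_FJ_G$. So $F$ preserves $\omega_0$ up to a constant, and we measure by how much it fails to preserve the primitive $\alpha$: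
\[
\beta_F:=F^*\alpha-J_F\,\alpha\ \in\ \Omega^{n-1}.
\]

\begin{lemma}\label{lem:beta}
For all $F,G\in\mathrm{GA}_n(k)$ the form $\beta_F$ is closed, and
\begin{equation}\label{eq:cocycle}
\beta_{F\circ G}=G^*\beta_F+J_F\,\beta_G,\qquad \beta_{F^{-1}}=-J_F^{-1}\,(F^{-1})^*\beta_F .
\end{equation}
Moreover $\beta_{e_f}=f\,dx_2\wedge\cdots\wedge dx_n$.
\end{lemma}

\begin{proof}
First, $d\beta_F=F^*\omega_0-J_F\omega_0=0$. As $J_F$ is a constant,
\[
G^*\beta_F+J_F\beta_G=G^*F^*\alpha-J_FG^*\alpha+J_FG^*\alpha-J_FJ_G\alpha=(F\circ G)^*\alpha-J_{F\circ G}\,\alpha .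
\]
Since $\beta_{\mathrm{id}}=0$, the second formula is the first one with $G=F^{-1}$. Finally $J_{e_f}=1$ and $e_f^*\alpha=(x_1+f)\,dx_2\wedge\cdots\wedge dx_n$.
\end{proof}

In characteristic $0$ every closed polynomial $(n-1)$-form is exact. In characteristic $p$ this is far from true, and that is what we exploit.

\subsection{The smallest case: exactness over $\mathbb F_2$}\label{subsec:exact}
Let $n=3$ and $k=\mathbb F_2$, so $\alpha=x\,dy\wedge dz$, and let $E=\{F\in\mathrm{GA}_3(\mathbb F_2):\beta_F\text{ is exact}\}$. Pullbacks of exact forms are exact, so \eqref{eq:cocycle} shows that $E$ is a \emph{subgroup}. To use it we compute which generators it contains.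

\emph{Shears.} If $a$ is even, then $y^az^b\,dy\wedge dz=d(y^{a+1}z^b\,dz)$, because $a+1=1$ in $\mathbb F_2$. If $b$ is even, then $y^az^b\,dy\wedge dz=d(y^az^{b+1}\,dy)$, as signs do not matter. But if $a$ and $b$ are both odd, then $y^az^b$ cannot occur in the coefficient of $dy\wedge dz$ of an exact form $d(U\,dx+V\,dy+W\,dz)$. This coefficient is $\partial_yW-\partial_zV$, and $\partial_y y^{a+1}=(a+1)y^a=0$, $\partial_zz^{b+1}=0$. So $e_f\in E$ if and only if $f$ has no monomial $y^az^b$ with $a$ and $b$ both odd.

\emph{Affine maps.} Let $F_i=\ell_i+c_i$ with $\ell_i$ linear and $c_i$ constant. Then $\beta_F=\eta+c_1\,d\ell_2\wedge d\ell_3$ with $\eta=\ell_1\,d\ell_2\wedge d\ell_3-J_F\,x\,dy\wedge dz$. The second summand is $d(c_1\ell_2\,d\ell_3)$. The form $\eta$ is closed. With $\iota$ the contraction with the Euler field $x\partial_x+y\partial_y+z\partial_z$, Cartan's formula gives $d\iota\eta=d\iota\eta+\iota d\eta=3\eta=\eta$, because $\eta$ is homogeneous of degree $3$ when $x,y,z,dx,dy,dz$ all have degree $1$. So $\eta$ is exact, and $\mathrm{Aff}_3(\mathbb F_2)\subseteq E$.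

Consequently $(x+yz,y,z)$ is not a composition of affine maps and shears $e_f$ in which no monomial of $f$ has both exponents odd. However long such a composition is, its form $\beta$ remains exact.

\subsection{Why exactness is not enough, and what to do next}
The conjecture for $q=2$ concerns the group generated by $\mathrm{Aff}_3(\mathbb F_2)$ and precisely this shear $(x+yz,y,z)\notin E$. So $G_2\not\subseteq E$, and $E$ cannot be used to bound $G_2$. We must look inside the classes of closed forms modulo exact forms. For the forms $f\,dy\wedge dz$ with $f\in\mathbb F_2[y,z]$, these classes are represented by the sums of the monomial forms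
\[
y^{2u+1}z^{2v+1}\,dy\wedge dz ,\qquad\text{and we may relabel such a monomial form as}\quad y^uz^v\,dy\wedge dz .
\]
The class has become a differential form, and we can ask again whether \emph{that} form is exact. The form $yz\,dy\wedge dz$ is relabeled as $dy\wedge dz$, which is exact. The form $y^3z^3\,dy\wedge dz$ is relabeled as $yz\,dy\wedge dz$, which is not. So a second-order test should separate $y^3z^3$ from $yz$. For a test that survives composition, the relabeling must commute with all pullbacks $G^*$ in \eqref{eq:cocycle}. This is not obvious from a recipe on monomials. It holds because the relabeling is the Cartier operator.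

\section{The Cartier operator on polynomial forms}\label{sec:cartier}

In this section $k$ is a \emph{perfect} field of characteristic $p$, so that every $c\in k$ has a unique $p$-th root $c^{1/p}\in k$. Let $Z^i\subseteq\Omega^i$ be the closed forms, $B^i=d\Omega^{i-1}$ the exact ones, and $H^i=Z^i/B^i$, with $[\omega]$ the class of $\omega$. The wedge product makes $H^\bullet$ a graded-commutative $k$-algebra, and $\theta\wedge\theta=0$ for every $\theta\in H^1$ (also for $p=2$, because this holds in $\Omega^\bullet$). Since $d(a^p\omega)=a^p\,d\omega$, multiplication by $a^p$ preserves closed and exact forms. We let $a\in R$ act on $H^\bullet$ as multiplication by $a^p$, and call this the twisted $R$-module structure.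

\subsection{The inverse operator}
The relabeling in reverse should send $dx_i$ to the class of $x_i^{p-1}dx_i$, which is formally ``$d(x_i^p)/p$''. The point is that the same rule then holds for \emph{every} polynomial $a$ in place of $x_i$.

\begin{lemma}\label{lem:delta}
The map $\delta:R\to H^1$, $\delta(a)=[a^{p-1}\,da]$, is additive, satisfies $\delta(ab)=a^p\delta(b)+b^p\delta(a)$, and vanishes on $k$.
\end{lemma}

\begin{proof}
Let $P=\frac1p\big((X+Y)^p-X^p-Y^p\big)$. It has integer coefficients, and over $\mathbb Z$
\[
dP=(X+Y)^{p-1}d(X+Y)-X^{p-1}dX-Y^{p-1}dY .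
\]
Substituting $X=a$, $Y=b$ gives $(a+b)^{p-1}d(a+b)-a^{p-1}da-b^{p-1}db=d\big(P(a,b)\big)$, which is exact. Further, $(ab)^{p-1}d(ab)=a^p\,b^{p-1}db+b^p\,a^{p-1}da$. Finally $dc=0$ for $c\in k$.
\end{proof}

So $\delta$ is a $k$-derivation of $R$ into $H^1$ with its twisted structure. By the universal property of $\Omega^1$ there is a unique additive map $\gamma:\Omega^1\to H^1$ with $\gamma(a\,db)=a^p\,\delta(b)$. As $\theta\wedge\theta=0$ for $\theta\in H^1$, the universal property of the exterior algebra extends it to a ring homomorphism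
\[
\gamma:\Omega^\bullet\to H^\bullet,\qquad \gamma(a)=[a^p],\quad \gamma(da)=[a^{p-1}da]\qquad(a\in R).
\]

\begin{proposition}\label{prop:gamma}
$\gamma$ is bijective.
\end{proposition}

\begin{proof}
Give $x_i$ and $dx_i$ the weight $\mathbf e_i\in\mathbb N^n$, the $i$-th unit vector. Then $\Omega^\bullet$ is graded by weights and $d$ preserves them. For $w\in\mathbb N^n$ and a subset $I\subseteq\operatorname{supp}(w)=\{i:w_i>0\}$ write
\[
x^w\,\mathrm{dlog}\,x_I:=\prod_{i\notin I}x_i^{w_i}\ \bigwedge_{i\in I}x_i^{w_i-1}dx_i
\]
with indices in increasing order. For fixed $w$, the elements with $|I|=s$ form a $k$-basis of the weight-$w$ part of $\Omega^s$. We compute $H^\bullet$ weight by weight.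

\emph{Some $w_i$ is not divisible by $p$.} Let $\iota$ be the contraction with $x_i\partial_i$: the $R$-linear antiderivation of degree $-1$ with $\iota(dx_i)=x_i$ and $\iota(dx_l)=0$ for $l\neq i$. Then $D=d\iota+\iota d$ is a $k$-linear derivation of $\Omega^\bullet$. It multiplies $x_i$ and $dx_i$ by $1$ and kills $x_l,dx_l$ for $l\ne i$. Hence $D$ is multiplication by $w_i\ne0$ on weight $w$. If $\omega$ is closed of weight $w$, then $\omega=w_i^{-1}d(\iota\omega)$ is exact.

\emph{All $w_i$ are divisible by $p$.} Then $d(x_i^{w_i})=0$ and, for $w_i>0$, $d(x_i^{w_i-1}dx_i)=0$, so $d(x^w\,\mathrm{dlog}\,x_I)=0$. Thus $d=0$ on weight $w$: every form of weight $w$ is closed, and only the zero form is exact.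

So $H^\bullet$ has the $k$-basis $[x^{pw}\,\mathrm{dlog}\,x_I]$, $w\in\mathbb N^n$, $I\subseteq\operatorname{supp}(w)$. The factors $x_i^{w_i}$ and $x_i^{w_i-1}dx_i$ are sent by $\gamma$ to the classes of $x_i^{pw_i}$ and $x_i^{p(w_i-1)}x_i^{p-1}dx_i=x_i^{pw_i-1}dx_i$, hence
\begin{equation}\label{eq:gamma}
\gamma(c\,x^w\,\mathrm{dlog}\,x_I)=[c^p\,x^{pw}\,\mathrm{dlog}\,x_I]\qquad(c\in k).
\end{equation}
Thus $\gamma$ matches a basis with a basis and acts on coefficients by $c\mapsto c^p$. This is bijective on $k$ because $k$ is perfect.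
\end{proof}

\subsection{The operator and its iterates}
The \emph{Cartier operator} is the composition $C:Z^i\to H^i\xrightarrow{\ \gamma^{-1}\ }\Omega^i$. Its kernel is exactly $B^i$. The \emph{degree} of a nonzero form is the largest total weight $|w|=w_1+\cdots+w_n$ occurring in it; the zero form has degree $-\infty$. A nonzero $i$-form has degree at least $i$. Degrees are subadditive under wedge products, and $d$ does not raise them.

\begin{proposition}\label{prop:C}
\begin{enumerate}
\item[(a)] $C$ is additive, and $C(c\,\omega)=c^{1/p}C(\omega)$ for $c\in k$.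
\item[(b)] $C(c\,x^{pw}\,\mathrm{dlog}\,x_I)=c^{1/p}x^w\,\mathrm{dlog}\,x_I$, and $C$ kills the components of a closed form whose weight is not in $p\,\mathbb N^n$. Hence $\deg C(\omega)\le\deg(\omega)/p$.
\item[(c)] Let $\varphi$ be a $k$-algebra endomorphism of $R$, extended to $\Omega^\bullet$ by pullback. Then $\varphi(Z^i)\subseteq Z^i$, and $C(\varphi\,\omega)=\varphi\,C(\omega)$ for $\omega\in Z^i$.
\end{enumerate}
\end{proposition}

\begin{proof}
Since $\gamma(c\,\omega)=c^p\gamma(\omega)$, (a) is clear. Part (b) is \eqref{eq:gamma}, together with the fact, shown in the last proof, that closed forms of weight not in $p\,\mathbb N^n$ are exact. (The weight components of a closed form are closed.)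

For (c), $\varphi$ commutes with $d$, so it acts on $Z^i$, $B^i$ and $H^i$. Both $\gamma\circ\varphi$ and $\varphi\circ\gamma$ are ring homomorphisms $\Omega^\bullet\to H^\bullet$. Both send $a\in R$ to $[\varphi(a)^p]$ and $da$ to $[\varphi(a)^{p-1}d\varphi(a)]$. Such elements generate the ring $\Omega^\bullet$, so $\gamma\circ\varphi=\varphi\circ\gamma$. For closed $\omega$ this gives $\gamma(\varphi\,C\omega)=\varphi\,\gamma(C\omega)=[\varphi\,\omega]=\gamma(C(\varphi\,\omega))$, and $\gamma$ is injective.
\end{proof}

To apply $C$ twice to an $(n-1)$-form we meet one difficulty: $C\omega$ need not be closed, since $C$ maps $Z^{n-1}$ \emph{onto} $\Omega^{n-1}$. We therefore record how often $C$ can be applied. Put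
\[
Z_0=\Omega^{n-1},\qquad Z_{j+1}=\{\omega\in Z^{n-1}: C\omega\in Z_j\}\quad(j\ge0).
\]

\begin{lemma}\label{lem:iterate}
The $Z_j$ are $k$-subspaces of $\Omega^{n-1}$ with $Z_{j+1}\subseteq Z_j$, stable under all pullbacks by polynomial maps. The iterate $C^j:Z_j\to\Omega^{n-1}$ is defined and additive, satisfies $C^j(c\,\omega)=c^{p^{-j}}C^j\omega$ for $c\in k$, and commutes with pullbacks. For $j\ge0$,
\begin{equation}\label{eq:Zj}
Z_{j+1}=\{\omega\in Z_j:\ C^j\omega\text{ is closed}\}.
\end{equation}
In particular, if $\omega\in Z_j$ and $C^j\omega=0$, then $\omega\in Z_i$ and $C^i\omega=0$ for all $i\ge j$.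
\end{lemma}

\begin{proof}
The first two sentences follow by induction on $j$ from Proposition~\ref{prop:C}(a) and (c); the inclusion $Z_1\subseteq Z_0$ is clear, and $Z_j\subseteq Z_{j-1}$ implies $Z_{j+1}\subseteq Z_j$ by definition. For \eqref{eq:Zj}, the case $j=0$ is $Z_1=Z^{n-1}$. Let $j\ge1$ and suppose \eqref{eq:Zj} holds for $j-1$. Then $\omega\in Z_{j+1}$ means that $\omega$ is closed and $C\omega\in Z_j$, that is, that $\omega$ is closed, $C\omega\in Z_{j-1}$, and $C^{j-1}(C\omega)$ is closed. This says that $\omega\in Z_j$ and $C^j\omega$ is closed. The last claim follows because $0$ is closed and $C(0)=0$.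
\end{proof}

\section{The groups $K_j$}\label{sec:groups}

Let $k$ be any field of characteristic $p$ and $k'$ its perfect closure ($k'=k$ if $k$ is perfect, e.g.\ finite). We regard $\mathrm{GA}_n(k)$ as a subgroup of $\mathrm{GA}_n(k')$ and apply Section~\ref{sec:cartier} over $k'$; in particular, $Z_j$ and $C^j$ are formed over $k'$. For $j\ge1$ define
\[
K_j=\{F\in\mathrm{GA}_n(k):\ \beta_F\in Z_j\ \text{ and }\ C^j\beta_F=0\}.
\]
As $\ker C$ consists of the exact forms, $F\in K_1$ means that $\beta_F$ is exact over $k'$, which is the test of Subsection~\ref{subsec:exact}.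

\begin{proposition}\label{prop:group}
$K_j$ is a subgroup of $\mathrm{GA}_n(k)$, and $K_j\subseteq K_{j+1}$. Moreover $L=\{F\in\mathrm{GA}_n(k):\beta_F\in Z_j\text{ for all }j\}$ is a subgroup.
\end{proposition}

\begin{proof}
We have $\beta_{\mathrm{id}}=0$. Let $F,G\in K_j$. By \eqref{eq:cocycle} and Lemma~\ref{lem:iterate}, $\beta_{F\circ G}=G^*\beta_F+J_F\beta_G\in Z_j$ and
\[
C^j\beta_{F\circ G}=G^*\,C^j\beta_F+J_F^{\,p^{-j}}\,C^j\beta_G=0 .
\]
Likewise $\beta_{F^{-1}}=-J_F^{-1}(F^{-1})^*\beta_F$ lies in $Z_j$ and is killed by $C^j$. The inclusion $K_j\subseteq K_{j+1}$ is the last claim of Lemma~\ref{lem:iterate}. For $L$, use only the membership parts of these arguments.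
\end{proof}

The naturality of $C$ is what makes this work: closure under composition rests on $C^jG^*\beta_F=G^*C^j\beta_F$. It remains to evaluate the conditions on generators.

\begin{proposition}[shears]\label{prop:shear}
For every $f\in k[x_2,\dots,x_n]$ we have $e_f\in L$. For integers $a_2,\dots,a_n\ge0$ and $c\in k'$,
\begin{equation}\label{eq:shear}
C^j\big(c\,x_2^{a_2}\cdots x_n^{a_n}\,dx_2\wedge\cdots\wedge dx_n\big)=
\begin{cases}
c^{p^{-j}}\,x_2^{b_2}\cdots x_n^{b_n}\,dx_2\wedge\cdots\wedge dx_n&\text{if } a_i+1=p^j(b_i+1)\text{ for all } i\ge2,\\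
0&\text{otherwise,}
\end{cases}
\end{equation}
where in the first case the $b_i$ are integers, necessarily $\ge0$. Hence $e_f\in K_j$ if and only if $f$ has no monomial with all exponents $\equiv-1\pmod{p^j}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:beta}, $\beta_{e_f}=f\,dx_2\wedge\cdots\wedge dx_n$. Such a form is closed, since $f$ does not involve $x_1$. The monomial form $x_2^{a_2}\cdots x_n^{a_n}\,dx_2\wedge\cdots\wedge dx_n$ is $x^w\,\mathrm{dlog}\,x_I$ with $w=(0,a_2+1,\dots,a_n+1)$ and $I=\{2,\dots,n\}$. So Proposition~\ref{prop:C}(b) is \eqref{eq:shear} for $j=1$. In particular $C$ maps forms $f\,dx_2\wedge\cdots\wedge dx_n$ with $f\in k'[x_2,\dots,x_n]$ to forms of the same kind, which are again closed. Hence $\beta_{e_f}\in Z_j$ for all $j$, and iterating gives \eqref{eq:shear}. Distinct monomials with nonzero image have distinct images, so nothing cancels, and $C^j\beta_{e_f}=0$ if and only if every monomial of $f$ falls in the second case.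
\end{proof}

\begin{proposition}[affine maps]\label{prop:aff}
$\mathrm{Aff}_n(k)\subseteq L$. Moreover $\mathrm{Aff}_n(k)\subseteq K_j$ for $j\ge2$, and also for $j=1$ unless $(n,p)=(2,2)$.
\end{proposition}

\begin{proof}
Let $F$ be affine. Then $\deg\beta_F\le n$, since $F^*\alpha=F_1\,dF_2\wedge\cdots\wedge dF_n$ and $\deg\alpha=n$. The form $\beta_F$ is closed, and $\deg C\beta_F\le n/p$. A nonzero $(n-1)$-form has degree at least $n-1$.

If $(n,p)\neq(2,2)$, then $n/p<n-1$: for $n\ge3$ because $n/(n-1)\le 3/2<p$, and for $n=2$ because $p>2$. So $C\beta_F=0$ and $F\in K_1$.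

If $(n,p)=(2,2)$, then $C\beta_F$ is a $1$-form of degree at most $1$, so it has constant coefficients and is closed. Thus $C^2\beta_F$ is defined and has degree at most $1/2<1$. So it is $0$ and $F\in K_2$.

In both cases $F\in K_2\subseteq K_3\subseteq\cdots$, and in particular $\beta_F\in Z_j$ for all $j$.
\end{proof}

The exception is genuine. For $n=p=2$ the shear $\varepsilon_1=(x_1+x_2,x_2)$ is affine, and it is not in $K_1$ by Proposition~\ref{prop:shear}.

\section{Proof of the conjecture}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]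
Write $q=p^r$, take $n=3$, $k=\mathbb F_q$ and $(x_1,x_2,x_3)=(x,y,z)$, and consider the group $K_{r+1}$. It contains $\mathrm{Aff}_3(\mathbb F_q)$ by Proposition~\ref{prop:aff}. It contains $(x+(yz)^{q-1},y,z)$ by Proposition~\ref{prop:shear}, because $q-1=p^r-1\not\equiv-1\pmod{p^{r+1}}$. As $K_{r+1}$ is a group, $G_q\subseteq K_{r+1}$.

On the other hand, $F=(x+(yz)^{pq-1},y,z)$ is a shear, hence tame, and by \eqref{eq:shear}
\[
C^{r+1}\beta_F=C^{r+1}\big((yz)^{p^{r+1}-1}\,dy\wedge dz\big)=dy\wedge dz\neq0 .
\]
So $F\in\mathrm{TA}_3(\mathbb F_q)$ and $F\notin K_{r+1}$, whence $F\notin G_q$.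
\end{proof}

For $q=2$ this carries out the test proposed in Section~\ref{sec:crossed}. Under $C$ we have $yz\,dy\wedge dz\mapsto dy\wedge dz\mapsto0$, whereas $y^3z^3\,dy\wedge dz\mapsto yz\,dy\wedge dz\mapsto dy\wedge dz$. Since $K_{r+1}\cap\mathrm{TA}_3(\mathbb F_q)$ contains $G_q$, by \eqref{eq:known} this proper subgroup has the same image as $\mathrm{TA}_3(\mathbb F_q)$ under each $\pi_{q^m}$. So the invariant does see more than any one of the homomorphisms $\pi_{q^m}$.

\section{The filtration of the tame group}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]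
The $K_j$ form an increasing chain of subgroups by Proposition~\ref{prop:group}. Parts (1) and (2) are Propositions~\ref{prop:aff} and~\ref{prop:shear}. For $\varepsilon_j$ note that $p^j-1$ is $\equiv-1$ modulo $p^j$ but not modulo $p^{j+1}$.

(3) The group $L$ of Proposition~\ref{prop:group} contains all affine maps and all shears, so $\mathrm{TA}_n(k)\subseteq L$. Here tameness is used: for $F\in\mathrm{TA}_n(k)$ all the forms $C^j\beta_F$ are defined. Let $F\in\mathrm{TA}_n(k)$ have degree at most $d$; then $d\ge1$. Both $F^*\alpha=F_1\,dF_2\wedge\cdots\wedge dF_n$ and $\alpha$ have degree at most $nd$, so $\deg\beta_F\le nd$. Therefore $\deg C^j\beta_F\le nd/p^j$. If $nd/p^j<n-1$, this $(n-1)$-form is $0$, and $F\in K_j$. For every $F$ the inequality holds for large $j$. The union is strictly increasing because $\varepsilon_j\in K_{j+1}\setminus K_j$ is tame.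

(4) For $h\in\mathbb F_p[x_2]$ let $f_h=h^{p^j}(x_2\cdots x_n)^{p^j-1}$. As $h^{p^j}=h(x_2^{p^j})$, formula \eqref{eq:shear} gives $C^j\beta_{e_{f_h}}=h\,dx_2\wedge\cdots\wedge dx_n$. Since $f_h-f_{h'}=f_{h-h'}$, the map $e_{f_h}\circ e_{f_{h'}}^{-1}=e_{f_{h-h'}}$ is not in $K_j$ if $h\neq h'$. So the infinitely many tame maps $e_{f_h}$ lie in pairwise distinct right cosets of $K_j\cap\mathrm{TA}_n(k)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:B}]
(1) If all degrees in $S$ are at most $d$, choose $j\ge2$ with $nd<(n-1)p^j$. By Theorem~\ref{thm:B}(1) and (3), $\langle\mathrm{Aff}_n(k)\cup S\rangle\subseteq K_j\cap\mathrm{TA}_n(k)$, which has infinite index by (4).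

(2) A monomial in $x_2,\dots,x_n$ with all exponents $\equiv-1\pmod{p^j}$ has degree at least $(n-1)(p^j-1)$. So $e_f\in K_j$ whenever $\deg f<(n-1)(p^j-1)$. Since $(n,p,j)\ne(2,2,1)$, also $\mathrm{Aff}_n(k)\subseteq K_j$. But $\varepsilon_j\notin K_j$.
\end{proof}

\section{The converse over infinite fields}\label{sec:C}

Theorem~\ref{thm:C} says that over an infinite field the monomials detected by the $K_j$ are all one needs. The reason is that a translation spreads such a monomial over a whole box of exponents, and the torus separates the monomials again.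

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $H=\langle\mathrm{Aff}_n(k),\,e_f\ (f\in\mathcal F)\rangle$.

\emph{Necessity.} Suppose that for some $j$ no $f\in\mathcal F$ contains a monomial with all exponents $\equiv-1\pmod{p^j}$. The same then holds for every larger $j$, so we may take $j\ge2$. By Theorem~\ref{thm:B}(1) and (2), $H\subseteq K_j$, while $\varepsilon_j\in\mathrm{TA}_n(k)\setminus K_j$. So $H\ne\mathrm{TA}_n(k)$.

\emph{Sufficiency.} Let $M=\{f\in k[x_2,\dots,x_n]:e_f\in H\}$.
\begin{enumerate}
\item[(i)] $M$ is an additive group, because $e_f\circ e_g=e_{f+g}$.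
\item[(ii)] $M$ is closed under multiplication by $s\in k^*$: conjugating $e_f$ with $D=(sx_1,x_2,\dots,x_n)$ gives $D\circ e_f\circ D^{-1}=e_{sf}$.
\item[(iii)] $M$ is closed under $f\mapsto f\circ A$ for $A\in\mathrm{Aff}_{n-1}(k)$ acting on $(x_2,\dots,x_n)$: with $\tilde A=(x_1,A)$ we have $\tilde A^{-1}\circ e_f\circ\tilde A=e_{f\circ A}$.
\end{enumerate}
(For $n=2$, $\mathrm{Aff}_1(k)$ consists of the maps $x_2\mapsto sx_2+b$ with $s\in k^*$ and $b\in k$.) So $M$ is a $k$-subspace stable under the torus $T=(k^*)^{n-1}$ of diagonal maps.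

\emph{$M$ contains every monomial occurring in any of its elements.} Since $k$ is infinite, a nonzero polynomial does not vanish identically on $T$. So distinct monomials $x^a$ define distinct characters $t\mapsto t^a$ of $T$. By Artin's theorem, distinct characters are linearly independent. Let $f=\sum_{a\in\Sigma}c_ax^a\in M$ with $\Sigma$ finite and all $c_a\ne0$. Independence says that no nonzero linear functional on $k^\Sigma$ vanishes on all vectors $(t^a)_{a\in\Sigma}$, $t\in T$. So these vectors span $k^\Sigma$. Given $a_0\in\Sigma$, we can therefore choose finitely many $t\in T$ and scalars $\lambda_t\in k$ such that $\sum_t\lambda_t t^{a}$ equals $c_{a_0}^{-1}$ for $a=a_0$ and $0$ for all other $a\in\Sigma$. The polynomials $f(tx)=\sum_{a\in\Sigma}c_at^ax^a$ lie in $M$, hence so does $\sum_t\lambda_tf(tx)=x^{a_0}$.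

\emph{$M$ contains every monomial.} Fix $j$. By hypothesis and the previous step, $M$ contains a monomial $x^a=x_2^{a_2}\cdots x_n^{a_n}$ with all $a_i\equiv-1\pmod{p^j}$. By (iii), $\prod_i(x_i+1)^{a_i}\in M$. In it, $x^b$ has the coefficient $\prod_i\binom{a_i}{b_i}$. So, by the previous step, $x^b\in M$ whenever $\prod_i\binom{a_i}{b_i}\not\equiv0\pmod p$. Lucas' theorem says that $\binom{a_i}{b_i}$ is modulo $p$ the product of the binomial coefficients of the base-$p$ digits of $a_i$ and $b_i$. The lowest $j$ digits of $a_i$ are all $p-1$, and $\binom{p-1}{u}\not\equiv0\pmod p$ for $0\le u\le p-1$. If $0\le b_i\le p^j-1$, the higher digits of $b_i$ are $0$ and contribute factors $1$. So $x^b\in M$ for all $b$ with $0\le b_i\le p^j-1$ for all $i$. As $j$ is arbitrary, $M=k[x_2,\dots,x_n]$, and $H=\mathrm{TA}_n(k)$.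

The statement on $\varepsilon_j$, $j\in J$, follows, since $p^i-1\equiv-1\pmod{p^j}$ if and only if $i\ge j$.
\end{proof}

The infinitude of $k$ is used only to separate monomials. Over $\mathbb F_q$ the exponents $a$ and $a+q-1$ define the same character of $\mathbb F_q^*$, so this step is not available, and Theorem~\ref{thm:C} makes no claim for finite $k$. Theorems~\ref{thm:A} and~\ref{thm:B} cover all finite fields.

\begin{thebibliography}{1}
\bibitem{Bochum}
\emph{Affine Algebraic Geometry Over Finite Fields},
\texttt{http://www.math.ru.nl/\textasciitilde stefanm/Slides/Bochum\_v03.pdf}.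
\end{thebibliography}
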